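# Vanishing cycles at infinity and topological triviality of polynomial families

## 1. The fibers of $x^2y-x$ near the point $[0:1:0]$

Take $f(x,y)=x^2y-x$ on $\mathbb C^2$. Since $\partial_yf=x^2$ and $\partial_xf=2xy-1$, a critical point would have $x=0$ and $-1=0$; so $f$ has no critical points. Yet its fibers are not all alike. For $t\ne0$ the fiber $f=t$ is $\{x\neq0,\ y=(x+t)/x^2\}\cong\mathbb C^*$, while $f=0$ is the disjoint union of the line $x=0$ and the hyperbola $xy=1$. Something happens at infinity when $t\to 0$, and we can watch it.

Homogenize: the projective closure of the fiber over $t$ is $x^2y-xx_0^2-tx_0^3=0$. At infinity ($x_0=0$) it has the points $[1:0:0]$ and $[0:1:0]$.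

Near $[1:0:0]$, put $x=1$ and write $z$ for $x_0$: the equation is $y=z^2+tz^3$. For each $t$ this is a smooth disc with coordinate $z$. Nothing happens there.

Near $[0:1:0]$, put $y=1$: the equation is
$$x^2-xz^2-tz^3=0,$$
a double cover of the $z$-disc, with discriminant $z^4+4tz^3=z^3(z+4t)$. For $t=0$ the curve is $x(x-z^2)=0$, two discs meeting at one point, which is contractible. For small $t\ne0$ there are two values of $z$ with only one point above them, $z=0$ and $z=-4t$; all other $z$ have two points above them. So over a small disc $|z|<\eta$ the curve has Euler characteristic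
$$1+1+2\,(1-2)=0 .$$
We can also see the curve directly. In the original affine coordinate $x\in\mathbb C^*$, the point of the fiber has $z=1/y=x^2/(x+t)$, and together with $x=0$ (the point at infinity) the local piece is $\{x:\ |x|^2<\eta|x+t|\}$. This is a disc with a small hole around $x=-t$, an annulus. As $t\to0$ the core circle of the annulus shrinks to the point at infinity. It is a *vanishing cycle at infinity*, and it prevents the family from being a product near $([0:1:0],0)$.

For $t_0\neq0$ the factor $z+4t$ does not vanish near $(0,t_0)$, the only branching near $z=0$ is at $z=0$ for all $t$ near $t_0$, and the family is locally a product (this is Case 1 in Section 3).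

So in this example cohomology finds exactly the place where the family stops being a product. If near some point at infinity cohomology sees nothing, must the family be a product there?

## 2. The family of projective closures, and three theorems

Let $f:\mathbb C^n\to\mathbb C$ be a polynomial of degree $d\ge1$ with homogenization $\tilde f(x,x_0)$.

**Definition (closure of the graph).** Put
$$X=\{([x:x_0],t)\in\mathbf P^n\times\mathbf C:\ \tilde f(x,x_0)-t\,x_0^d=0\},\qquad \overline f:X\to\mathbf C,\quad \overline f(p,t)=t.$$
This $X$ is the closure of the graph of $f$ in $\mathbf P^n\times\mathbf C$. Write $X_t=\overline f^{-1}(t)$ for the projective closure of the fiber over $t$, and $X_\infty=X\cap\{x_0=0\}$ for the part at infinity. On $X\setminus X_\infty\cong\mathbb C^n$ we have $\overline f=f$.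

Note that $X_\infty=\{\tilde f(x,0)=0\}\times\mathbf C$ is a product with the $t$-line. In Section 1 it is two points times $\mathbf C$.

**Definition (vanishing cycles).** Let $g$ be a holomorphic function on a complex space $Y$ and $K$ a complex of sheaves on $Y$. Let $\kappa$ be the projection to $Y$ of the pullback of $Y\xrightarrow{g}\mathbb C$ to the universal cover of a small punctured disc around $0$, and $\iota:g^{-1}(0)\to Y$ the inclusion. The nearby cycles are $\Psi_g(K)=\iota^{-1}R\kappa_*\kappa^{-1}K$, and $\Phi_g(K)$ is the cone of the natural map $\iota^{-1}K\to\Psi_g(K)$ (up to a shift that plays no role here).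

For $K$ constant, the stalk of $\Psi_g$ at $q$ is the cohomology of the *Milnor fiber*: embed $Y$ near $q$ in some $\mathbb C^M$, let $B_\epsilon$ be the ball of radius $\epsilon$ about $q$, and take $B_\epsilon\cap\{g=c\}$ with $0<|c|\ll\epsilon\ll1$. For small $\epsilon'<\epsilon$ and $|c|$ small enough (depending on both), the inclusion $B_{\epsilon'}\cap\{g=c\}\subset B_\epsilon\cap\{g=c\}$ is a homotopy equivalence, so this is well defined.

For example, on $Y=\mathbb C$ with $q=0$, the Milnor fiber of $g=z$ is one point, so $\Phi_z(\mathbb C)=0$; that of $g=z^2$ is two points, with reduced cohomology of rank $1$, so $\Phi_{z^2}(\mathbb C)_0\ne0$. In Section 1 the Milnor fiber of $\overline f$ at $([0:1:0],0)$ is an annulus.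

Let $\Phi(\overline f)$ denote the family of all $\Phi_{\overline f-t_0}(\mathbb C_X)$, $t_0\in\mathbf C$, with $\operatorname{supp}\Phi(\overline f)=\bigcup_{t_0}\operatorname{supp}\Phi_{\overline f-t_0}(\mathbb C_X)$. We say that $\overline f$ **has no vanishing cycles near** $p\in X$ if $p$ has a neighborhood in $X$ disjoint from $\operatorname{supp}\Phi(\overline f)$.

**Definition (topological triviality).** $\overline f$ is topologically trivial near $p$ if there are a neighborhood $U$ of $p$ in $X$, a disc $D$ centered at $t_0=\overline f(p)$ with $\overline f(U)\subset D$, and a homeomorphism $h:U\to(U\cap X_{t_0})\times D$ with $\overline f=\mathrm{pr}_2\circ h$.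

For example, at $([1:0:0],t_0)$ in Section 1 the map $(y,z,t)\mapsto((z^2+t_0z^3,z,t_0),t)$ is a trivialization.

It is known that topological triviality near $p$ implies no vanishing cycles near $p$. The converse is our question: *for every polynomial $f$ and every $p\in X$ such that $\overline f$ has no vanishing cycles near $p$, is $\overline f$ topologically trivial near $p$?* The answer is no for $n\geq 3$ and yes for $n\le2$.

**Theorem A.** Let $n\ge3$, let $\mathbb C^n$ have coordinates $(x,y,w,v)$ with $v\in\mathbb C^{n-3}$, and let $f=(xy-1)^3+yw$ (degree $6$). Let $p\in X$ be the point $[x:y:w:v:x_0]=[1:0:0:0:0]$, $t=0$. Then $\overline f$ has no vanishing cycles near $p$ (with any constant coefficients), but $\overline f$ is not topologically trivial near $p$.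

**Theorem B.** If $n\le2$, then for every $f$ and $p\in X$: if $\overline f$ has no vanishing cycles near $p$, then $\overline f$ is topologically trivial near $p$.

So the converse holds for all polynomials in $n$ variables if and only if $n\le2$. The third theorem says which growth condition on the gradient does force triviality.

**Theorem C.** Let $p\in X_\infty$, $n\ge2$. Suppose $p$ has a neighborhood $W$ in $X$ such that $|x^k|\,|\nabla f(x^k)|\to\infty$ whenever $|x^k|\to\infty$ and $(x^k,f(x^k))\to p'\in W\cap X_\infty$. Then $\overline f$ is topologically trivial near $p$. The hypothesis cannot be weakened to Malgrange's condition $|x||\nabla f|\ge\delta>0$ near $p$: the $f$ of Theorem A satisfies that condition with $\delta=\frac12$.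

We use the following standard facts.

* (F1) $\Phi_{t-s}$ is a triangulated functor. It commutes with proper, in particular finite, direct images. It kills the constant sheaf on a complex manifold on which $t$ is a submersion.
* (F2) The stalk cohomology of $\Phi_{t-s}(\mathbb C_X)$ at $q$ is, up to shift, the reduced cohomology of the Milnor fiber of $t-s$ at $q$.
* (F3) (Hurewicz–Wallman, *Dimension Theory*, Ch. IV) A connected $m$-manifold is not disconnected by removing a closed subset of dimension $\le m-2$.
* (F4) (A'Campo, 1973) If $df(q)=0$, the Lefschetz number of the Milnor monodromy of $f-f(q)$ at $q\in\mathbb C^n$ is $0$. Hence the Milnor fiber does not have the cohomology of a point: otherwise the Lefschetz number would be the trace on $H^0$, which is $1$.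

## 3. Two variables: the Euler characteristic counts branch points

We prove Theorem B by doing for a general $f$ what we did for $x^2y-x$: view $X_t$ near $p$ as a branched cover of the $z$-disc, and show that every branch point that emerges from infinity lowers the Euler characteristic of the Milnor fiber.

**Step B1. Affine points (any $n$).** This step disposes of $p\notin X_\infty$ and of $n=1$. Near an affine point $X\cong\mathbb C^n$ and $\overline f=f$. If $df(p)=0$, then by (F4) the Milnor fiber of $f-f(p)$ at $p$ does not have the cohomology of a point, so by (F2) $\Phi_{\overline f-f(p)}(\mathbb C_X)_p\ne0$. Hence, if there are no vanishing cycles near $p$, then $df(p)\ne0$. By the implicit function theorem $f$ is then part of a coordinate system near $p$, and $\overline f$ is trivial near $p$. For $n=1$ we have $\tilde f(x,0)=ax^d$ with $a\neq0$, so $X_\infty=\emptyset$ and we are done.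

From now on $n=2$ and $p\in X_\infty$.

**Step B2. A branched cover.** This step sets up the local picture. After a linear change of coordinates, $p=([1:0:0],t_0)$. In the chart $x=1$ with coordinates $(y,z)$, $X$ is
$$F(y,z,t)=g(y,z)-tz^d=0,\qquad g(y,z)=\tilde f(1,y,z).$$
We have $g(0,0)=0$, and $g(y,0)\not\equiv0$ because $\tilde f(x,y,0)$ is a nonzero homogeneous polynomial. Put $F_t=F(\cdot,\cdot,t)$ and $N=\operatorname{ord}_0g(y,0)\ge1$.

Choose $\rho>0$ with $g(y,0)\ne0$ for $0<|y|\le\rho$. Since $F(y,0,t)=g(y,0)$ for all $t$, we can then choose $\eta,\tau>0$ with $F\neq0$ for $|y|=\rho$, $|z|\le\eta$, $|t-t_0|\le\tau$. Put $D_\eta=\{|z|<\eta\}$, $D_\tau=\{|t-t_0|<\tau\}$, $T=\{|y|<\rho\}\times D_\eta\times D_\tau$. The map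
$$\pi=(z,t):X\cap T\to D_\eta\times D_\tau$$
is finite and proper, its fibers have $N$ points counted with multiplicity, and over $z=0$ there is only the point $y=0$. Consequently $y\to0$ on $X\cap T$ as $z\to0$, uniformly for $t$ in compact sets; after decreasing $\tau$, uniformly for $t\in D_\tau$. We may decrease $\eta$ and $\tau$ at any time, keeping $\rho$ fixed.

Let $\delta(z,t)$ be the discriminant with respect to $y$ of the Weierstrass polynomial of $F$ (the monic polynomial of degree $N$ in $y$ whose roots are the points of the fiber). In Section 1, $N=2$ and $\delta=z^3(z+4t)$. A point $(z,t)$ has fewer than $N$ points above it exactly when $\delta(z,t)=0$.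

**Step B3. $\delta(\cdot,t_0)\not\equiv0$.** This step excludes a multiple component of $X_{t_0}$. Suppose $\delta(\cdot,t_0)\equiv0$. Then the Weierstrass polynomial of $F_{t_0}$ has vanishing discriminant over the fraction field of $\mathbb C\{z\}$, so by Gauss's lemma it has a repeated factor in $\mathbb C\{z\}[y]$, and $F_{t_0}=u\,a^2b$ near $0$ with $u$ a unit and $a$ monic in $y$ of positive degree. Since at $z=0$ the Weierstrass polynomial is $y^N$, the curve $a=0$ passes through $0$; being the zero set of a polynomial monic in $y$, it has points over every small $z$, so it is not contained in $\{z=0\}$. On it $F_{t_0}=0$ and $dF_{t_0}=0$. On $\{z\neq0\}$, where $(y,z)$ are coordinates on $X$,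
$$\overline f=g/z^d=t_0+F_{t_0}/z^d,$$
so the points of $a=0$ with $z\ne0$ are critical points of $f$ on $X_{t_0}$, arbitrarily near $p$. By Step B1 they lie in $\operatorname{supp}\Phi(\overline f)$, against the hypothesis.

So we can write $\delta=z^a\delta'$ with $z\nmid\delta'$, that is, $\delta'(0,\cdot)\not\equiv0$; and by what we have just shown $\delta'(\cdot,t_0)\not\equiv0$.

**Step B4. Case $\delta'(0,t_0)\ne0$: the family is trivial.** After shrinking $\eta,\tau$ we have $\delta'\ne0$ everywhere, so $\delta\neq0$ for $z\ne0$, and $\pi$ is an $N$-sheeted covering over $D_\eta^*\times D_\tau$, where $D_\eta^*=D_\eta\setminus\{0\}$. Since $D_\tau$ is contractible, this covering is isomorphic, over $D_\eta^*\times D_\tau$, to the product of its restriction to $t=t_0$ with $D_\tau$. That is a homeomorphism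
$$h:(X\cap T)\setminus\{z=0\}\to\big((X_{t_0}\cap T)\setminus\{z=0\}\big)\times D_\tau$$
which preserves $z$ and $t$. Extend it by $(0,0,t)\mapsto((0,0,t_0),t)$. Both $h$ and $h^{-1}$ preserve $(z,t)$, and $y\to0$ as $z\to0$ on $X\cap T$, locally uniformly in $t$; hence the extension and its inverse are continuous at $z=0$. So $\overline f$ is topologically trivial near $p$.

**Step B5. Case $\delta'(0,t_0)=0$: there is a vanishing cycle at $p$.** This step shows that this case contradicts the hypothesis.

*Choices.* Let $E_t(\eta)=\{(y,z,t)\in X:|y|<\rho,|z|<\eta\}$. Fix $\eta_1$ so small that $\delta'(z,t_0)\ne0$ for $0<|z|\le\eta_1$ (with $\eta_1<\eta$). For $0<|t-t_0|$ small, $\delta'(0,t)\ne0$, because $\delta'(0,\cdot)\not\equiv 0$. For any $\eta_2<\eta_1$ and $t$ close enough to $t_0$ (depending on $\eta_2$), $\delta'(\cdot,t)$ has no zero with $\eta_2/2\le|z|\le\eta_1$, and by Rouché it has as many zeros in $|z|<\eta_2/2$, with multiplicity, as $\delta'(\cdot,t_0)$, hence at least one.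

*Shrinking $\eta$ does not change the homotopy type.* For such $\eta_2$ and $t$, over the annulus $\eta_2/2\le|z|<\eta_1$ the map $E_t(\eta_1)\to D_{\eta_1}$ is an unramified covering. Let $\ell$ be the increasing affine bijection $[\eta_2/2,\eta_1)\to[\eta_2/2,\eta_2)$, and let $H_s:D_{\eta_1}\to D_{\eta_1}$, $s\in[0,1]$, be the radial homotopy that is the identity for $|z|\le\eta_2/2$ and replaces the radius $\varrho\ge\eta_2/2$ by $(1-s)\varrho+s\ell(\varrho)\le\varrho$. Over the annulus, the paths $s\mapsto H_s(z)$ stay in the annulus, so they lift uniquely to $E_t(\eta_1)$ and the lifts depend continuously on the starting point. For $|z|=\eta_2/2$ the paths and their lifts are constant, so the lifted homotopy glues with the identity over $|z|\le\eta_2/2$. It preserves $E_t(\eta_2)$ and ends inside it. Hence $E_t(\eta_2)\subset E_t(\eta_1)$ is a homotopy equivalence.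

*$E_t(\eta)$ computes the Milnor fiber.* The sets $\bigcup_{|t-t_0|<\tau}E_t(\eta)$ form a neighborhood basis of $p$ as $\eta,\tau\to0$, because $y\to0$ as $z\to0$. So, with $B_\epsilon$ the balls about $p$ in $(y,z,t)$-space, we can choose in turn $\epsilon_1,\eta_2,\epsilon_2$ such that for all $t$ close to $t_0$
$$E_t(\eta_1)\supset B_{\epsilon_1}\cap X_t\supset E_t(\eta_2)\supset B_{\epsilon_2}\cap X_t .$$
On cohomology we get maps $H^*(E_t(\eta_1))\to H^*(B_{\epsilon_1}\cap X_t)\to H^*(E_t(\eta_2))\to H^*(B_{\epsilon_2}\cap X_t)$. For $t\ne t_0$ close to $t_0$, the composition of the first two is an isomorphism by the previous paragraph, and that of the last two because balls define the Milnor fiber. So the middle map is surjective and injective, and $E_t(\eta_2)$ has the cohomology of the Milnor fiber of $\overline f-t_0$ at $p$.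

*Counting.* Fix such a $t\ne t_0$. Let $z_1,\dots,z_b$, $b\ge1$, be the distinct zeros of $\delta'(\cdot,t)$ in $D_{\eta_2}$. They satisfy $|z_j|<\eta_2/2$, and none is $0$. Over $D_{\eta_2}\setminus\{0,z_1,\dots,z_b\}$ the map $\pi$ is an $N$-sheeted covering, over $0$ there is one point, and over $z_j$ there are $\#\pi^{-1}(z_j,t)<N$ points, since $\delta(z_j,t)=z_j^a\delta'(z_j,t)=0$. Take a closed disc $\overline D\subset D_{\eta_2}$ about $0$ of radius greater than $\eta_2/2$; by the radial argument its preimage is homotopy equivalent to $E_t(\eta_2)$. Triangulate $\overline D$ with $0,z_1,\dots,z_b$ among the vertices. Every open edge and triangle, and every other vertex, has $N$ lifts, and these lifts, together with the points over $0,z_1,\dots,z_b$, make the preimage a finite cell complex. Therefore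
$$\chi(E_t(\eta_2))=1+N\big(1-(b+1)\big)+\sum_{j=1}^b\#\pi^{-1}(z_j,t)=1-\sum_{j=1}^b\big(N-\#\pi^{-1}(z_j,t)\big)<1 .\tag{1}$$
So the reduced cohomology of the Milnor fiber is not zero, and by (F2) $\Phi_{\overline f-t_0}(\mathbb C_X)_p\neq0$, which contradicts the hypothesis. The case $\delta'(0,t_0)=0$ does not occur, and Theorem B is proved. $\blacksquare$

## 4. Three variables: pinched families and branching that costs nothing

The natural next move is to repeat Section 3 for $n\ge3$: view $X$ near $p\in X_\infty$ as a branched cover of a polydisc in the remaining coordinates, and show that a branch locus that changes with $t$ forces a vanishing cycle. In Section 3 this worked because a branch point $z_j\neq0$ is isolated: it costs $N-\#\pi^{-1}(z_j,t)\geq1$ in the Euler characteristic, with nothing to compensate. When $n\ge3$ there is an extra coordinate $W$ besides $z$, and the branch locus can be a hypersurface in $(W,z)$-space whose equation does not involve $z$. Then the part of $X_t$ with $z\ne0$ is a product with a punctured disc $0<|z|<\eta$, which has Euler characteristic $0$. However the sheets come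 together, the contribution to $\chi$ is $0$. The analogue of (1) loses all information, and the argument stops there.

This suggests how to build a counterexample. We look for an equation which, for $z\ne0$, describes a smooth space $M$ with coordinates $(\sigma,z,t)$, and which for $z\to0$ forgets part of $\sigma$. Concretely, suppose that near $p$ the space $X$ is obtained from $M$ by gluing on $N=\{z=0\}$ all points $(\sigma,0,t)$ with the same value $W=\omega(\sigma,t)$. The three spaces $M$, $N$ and the image of $N$ are all products with the $t$-disc, so cohomology, which sees only these three pieces and the exact sequences between them, finds no vanishing cycles. But the topology of $X_t$ remembers the gluing. Near the point at infinity with coordinate $W$, the space $X_t\setminus X_\infty$ has as many local components as the equation $\omega(\sigma,t)=W$ has roots $\sigma$. If the branching pattern of $\omega(\cdot,t)$ changes with $t$, the family cannot be a product.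

A polynomial produces such a pinching as follows. In the chart at infinity on the $x$-axis put $Y=y/x$, $W=w/x$, $z=1/x$. Then $xy=Y/z^2$. If $\sigma=xy-1$, then $Y=(1+\sigma)z^2$, so for bounded $\sigma$ the sheets all collapse to $Y=0$ as $z\to0$. And $yw=(xy)(w/x)=(1+\sigma)W$. So $f=(xy-1)^e+yw$ equals $t$ when
$$\sigma^e+(1+\sigma)W=t .$$
Which exponent $e$ do we need?

**Exponent 2 is not enough.** For $e=2$, $n=3$, the family *is* trivial near $p=([1:0:0:0],0)$, as we now check. The equation is $\sigma^2+W\sigma+W-t=0$, with discriminant $u(W,t)=W^2-4W+4t$. Fix $0<\varepsilon<\frac1{20}$. If $|W|,|t|<\varepsilon$, a root with $|\sigma|\ge\frac12$ would give $|\sigma|(|\sigma|-\varepsilon)\ge\frac12(\frac12-\varepsilon)>2\varepsilon>|W-t|$, which is impossible because $|\sigma|^2\le\varepsilon|\sigma|+|W-t|$. So $|\sigma|<\frac12$ and $|Y|\le\frac32|z|^2$. Let $0<r<\frac{2}{5}\varepsilon$ and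
$$U=\{(Y,W,z,t)\in X:\ |W|<\varepsilon,\ |u(W,t)|<r,\ |z|<r,\ |t|<r\},$$
an open neighborhood of $p$. For $|u|,|t|<r$ the equation $W^2-4W+4t=u$ has exactly one solution with $|W|<\varepsilon$, namely $W=2-\sqrt{4-4t+u}$ (principal root): here $|W|=|4t-u|/|2+\sqrt{4-4t+u}|\le\frac52r<\varepsilon$, and the other solution has real part at least $2$. So on $U$ we may use $u$ in place of $W$. Put $\tau=\sigma+W/2$; the equation becomes $4\tau^2=u$. Hence the polydisc $M_2=\{(\tau,z,t):4|\tau|^2<r,|z|<r,|t|<r\}$ maps onto $U$ by $u=4\tau^2$, $\sigma=\tau-W/2$, $Y=(1+\sigma)z^2$. This map is proper, since followed by $(u,z,t)$ it is proper. It is injective for $z\ne0$, and for $z=0$ it identifies exactly $(\tau,0,t)$ with $(-\tau,0,t)$. These identifications do not depend on $t$. Both $U$ and $(U\cap X_0)\times\{|t|<r\}$ are images of $M_2$ under proper continuous surjections (the second one is the restriction to $t=0$ times the identity) which make the same identifications. A proper surjection onto a locally compact Hausdorff space is a quotient map, so the two spaces are homeomorphic compatibly with $t$.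

The reason is that $\omega(\cdot,t)=(t-\sigma^2)/(1+\sigma)$ has a single simple branch point near $0$ for every $t$, so nothing changes with $t$. For $e=3$ we have $\omega(\sigma,t)=(t-\sigma^3)/(1+\sigma)$, whose derivative in $\sigma$ vanishes where $2\sigma^3+3\sigma^2+t=0$. At $t=0$ there is a double zero at $\sigma=0$, a triple branch point, which splits into two simple branch points for small $t\ne0$. This is the polynomial of Theorem A.

## 5. The polynomial $(xy-1)^3+yw$

We prove Theorem A. Let $n\ge3$, $f=(xy-1)^3+yw$, and $p$ as in the statement.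

**Step A1. The local equation.** This step describes $X$ near $p$ by a cubic with roots in a fixed disc. We have $\tilde f=(xy-x_0^2)^3+ywx_0^4$. In the chart $x=1$, with coordinates $(Y,W,V,z)$ for $(y,w,v,x_0)$, $X$ is given by
$$(Y-z^2)^3+YWz^4-tz^6=0,\qquad p=(0,0,0,0,0).\tag{2}$$
Fix $0<\varepsilon<\frac1{20}$ and let
$$U_\varepsilon=\{(Y,W,V,z,t)\in X:\ |W|,|V|,|z|,|t|<\varepsilon\}.$$
If $z=0$, then (2) gives $Y=0$. If $z\neq0$, write $Y=(1+\sigma)z^2$ and divide by $z^6$; then (2) becomes
$$P_{W,t}(\sigma):=\sigma^3+W\sigma+(W-t)=0.\tag{3}$$
If $|W|,|t|<\varepsilon$, every root of (3) satisfies $|\sigma|<\frac12$. Indeed, a root satisfies $|\sigma|^3-\varepsilon|\sigma|\le|W-t|$, whereas $|\sigma|\ge\frac12$ would give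
$$|\sigma|^3-\varepsilon|\sigma|=|\sigma|(|\sigma|^2-\varepsilon)\ge\tfrac12\big(\tfrac14-\varepsilon\big)>2\varepsilon>|W-t| .$$
In particular $|Y|\le\frac32|z|^2$ on $U_\varepsilon$, so the sets $U_{\delta}$ $(0<\delta\le\varepsilon)$ form a neighborhood basis of $p$ in $X$.

**Step A2. The pinching map.** This step presents $U_\varepsilon$ as a smooth space glued along $z=0$. For $|\sigma|<\frac12$, (3) is equivalent to
$$W=\omega(\sigma,t):=\frac{t-\sigma^3}{1+\sigma}.$$
Let
$$M=\{(\sigma,V,z,t):\ |\sigma|<\tfrac12,\ |V|,|z|,|t|<\varepsilon,\ |\omega(\sigma,t)|<\varepsilon\},$$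
an open subset of $\mathbb C^n$, and
$$\pi:M\to U_\varepsilon,\qquad\pi(\sigma,V,z,t)=\big((1+\sigma)z^2,\ \omega(\sigma,t),\ V,\ z,\ t\big).$$
We check four properties.

* $\pi$ is surjective. For $z\ne0$ this was shown in Step A1. A point of $U_\varepsilon$ with $z=0$ is $(0,W,V,0,t)$, and any root $\sigma$ of $P_{W,t}$ gives a preimage.
* $\pi$ is finite and proper. The composition $M\to\{(W,V,z,t)\}$ with the projection to the polydisc of radii $\varepsilon$ identifies $M$ with the zero set of a monic cubic in $\sigma$ over that polydisc (all its roots satisfy $|\sigma|<\frac12$), so it is proper with finite fibers. It factors through $\pi$, hence $\pi$ is proper with finite fibers.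
* $\pi$ restricts to a homeomorphism from $M\cap\{z\ne0\}$ onto $U_\varepsilon\cap\{z\ne0\}$, with inverse given by $\sigma=Y/z^2-1$.
* Over $z=0$ it is the finite map $\rho:N=M\cap\{z=0\}\to X_\infty\cap U_\varepsilon=\{(0,W,V,0,t)\}$, $(\sigma,V,0,t)\mapsto(0,\omega(\sigma,t),V,0,t)$. The preimages of $(0,W,V,0,t)$ correspond to the distinct roots of $P_{W,t}$.

**Step A3. No vanishing cycles.** This step proves the first half of Theorem A, by comparing $\mathbb C_{U_\varepsilon}$ with $\pi_*\mathbb C_M$. Let $j:U_\varepsilon\setminus X_\infty\to U_\varepsilon$ and $i:X_\infty\cap U_\varepsilon\to U_\varepsilon$ be the inclusions. For any sheaf $\mathcal F$ on $U_\varepsilon$ there is an exact sequence $0\to j_!j^{-1}\mathcal F\to\mathcal F\to i_*i^{-1}\mathcal F\to0$. For $\mathcal F=\mathbb C_{U_\varepsilon}$ it reads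
$$0\to j_!\mathbb C\to\mathbb C_{U_\varepsilon}\to i_*\mathbb C_{X_\infty\cap U_\varepsilon}\to0 .\tag{4}$$
For $\mathcal F=\pi_*\mathbb C_M$ we have $j^{-1}\pi_*\mathbb C_M=\mathbb C$, because $\pi$ is a homeomorphism over $z\neq0$, and $i^{-1}\pi_*\mathbb C_M=\rho_*\mathbb C_N$ by base change for the proper map $\pi$. So
$$0\to j_!\mathbb C\to\pi_*\mathbb C_M\to i_*\rho_*\mathbb C_N\to0 .\tag{5}$$
The spaces $M$, $N$ and $X_\infty\cap U_\varepsilon$ are complex manifolds with coordinates $(\sigma,V,z,t)$, $(\sigma,V,t)$ and $(W,V,t)$ respectively, and $t$ is a submersion on each. The maps $\pi$, $i\rho$ and $i$ are finite (so their direct images are exact) and compatible with $t$. By (F1), for every $s$, $\Phi_{t-s}$ kills $\pi_*\mathbb C_M$, $i_*\rho_*\mathbb C_N$ and $i_*\mathbb C_{X_\infty\cap U_\varepsilon}$. The triangle of (5) gives $\Phi_{t-s}(j_!\mathbb C)=0$; then the triangle of (4) gives $\Phi_{t-s}(\mathbb C_{U_\varepsilon})=0$. Hence $U_\varepsilon\cap\operatorname{supp}\Phi(\overline f)=\emptyset$. The same proof works with any constant coefficients.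

**Step A4. A count of local components.** This step defines the topological invariant that will see the gluing. Put $m=2(n-1)$, the real dimension of $X_t$. For a topological space $S$ let $S^{\rm man}$ be the open set of points that have a neighborhood homeomorphic to $\mathbb R^m$. For $q\in S$ put
$$c_S(q)=\#\varprojlim_{O\ni q}\pi_0(O\cap S^{\rm man}),$$
where $O$ runs over the open neighborhoods of $q$ and $\pi_0$ is the set of connected components. This is invariant under homeomorphisms, depends only on a neighborhood of $q$ in $S$, and can be computed on any neighborhood basis.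

As an example with $m=2$: for $S=\{ab=0\}\subset\mathbb C^2$, the origin is not a manifold point and $c_S(0)=2$, one for each line. For the cusp $a^2=b^3$, which is homeomorphic to $\mathbb R^2$, $c_S(0)=1$.

**Step A5. The local components of $X_t\setminus X_\infty$ at infinity.** This step shows that near a point of $X_\infty$, the set $X_t\setminus X_\infty$ has one local component for each root. Fix $t$ with $|t|<\varepsilon$ and let $S$ be an open subset of $X_t\cap U_\varepsilon$. For $q=(0,W_0,V_0,0,t)\in S$ let $\sigma_1,\dots,\sigma_k$ be the distinct roots of $P_{W_0,t}$, so $k=k(W_0,t)\in\{1,2,3\}$. For small $\eta$ let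
$$B_\eta=\{|W-W_0|<\eta,\ |V-V_0|<\eta,\ |z|<\eta\}\cap X_t\subset S .$$
Since $|Y|\le\frac32|z|^2$, these form a neighborhood basis of $q$.

The function $\omega(\cdot,t)$ is holomorphic and nonconstant. Near each $\sigma_i$ it has the form $W_0+(\text{local coordinate})^{e_i}$ with $e_i\ge1$, so near $\sigma_i$ the set $|\omega(\sigma,t)-W_0|<\eta$ is a disc for small $\eta$. By continuity of roots, when $W$ is close to $W_0$ all roots of $P_{W,t}$ are close to $\sigma_1,\dots,\sigma_k$. So for small $\eta$ the set $\{|\sigma|<\frac12,\ |\omega(\sigma,t)-W_0|<\eta\}$ is a disjoint union of $k$ topological discs $\Delta_i^\eta\ni\sigma_i$, with $\Delta_i^{\eta'}\subset\Delta_i^\eta$ for $\eta'<\eta$. By the homeomorphism $\pi$ over $z\neq0$,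
$$B_\eta\setminus\{z=0\}\cong\bigsqcup_{i=1}^k\Delta_i^\eta\times\{|V-V_0|<\eta\}\times\{0<|z|<\eta\}.\tag{6}$$
So $B_\eta\setminus\{z=0\}$ has exactly $k$ components, the inclusions $B_{\eta'}\subset B_\eta$ induce bijections on components, and $q$ lies in the closure of each component.

**Step A6. The number of roots.** This step computes $k(W,t)$. Since $P_{W,t}$ has no $\sigma^2$-term, the sum of its roots is $0$, so a triple root must be $0$, which forces $W=0$ and then $t=0$. So $k=1$ if and only if $W=t=0$. The discriminant of $P_{W,t}$ is $-4W^3-27(W-t)^2$. For $t=0$ it equals $-W^2(4W+27)$, which is nonzero for $0<|W|<\varepsilon$. Therefore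
$$k(W,0)=3\ \ (W\ne0),\qquad k(0,0)=1,\qquad k(W,t)\in\{2,3\}\ \ (t\ne0).\tag{7}$$

**Step A7. $S^{\rm man}=S\cap\{z\ne0\}$, hence $c_S=k$ at infinity.** This step shows that the set $z=0$, defined by coordinates, is recognized by the topology of $S$ alone. Points with $z\ne0$ are manifold points, by $\pi$. Let $q\in S$ have $z=0$, with $W$-coordinate $W_0$.

Suppose $k(W_0,t)\ge2$ and $q\in S^{\rm man}$. Choose a neighborhood $O\subset B_\eta$ of $q$, open in $S$ and homeomorphic to $\mathbb R^m$. The set $O\cap\{z=0\}$ is closed in $O$, and by the coordinates $(W,V)$ it is homeomorphic to a subset of $\mathbb C^{n-2}=\mathbb R^{m-2}$, so it has dimension $\le m-2$. By (F3), $O\setminus\{z=0\}$ is connected. But by (6) it is a disjoint union of $k\ge2$ open sets, each nonempty because $q$ is in the closure of each component of $B_\eta\setminus\{z=0\}$. This is a contradiction.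

Suppose $k(W_0,t)=1$. By (7), $t=0$ and $W_0=0$, and $q=(0,0,V_0,0,0)$ is the limit of the points $(0,W,V_0,0,0)\in S$ with $W\to0$, $W\ne0$, which have $k=3$ and so are not in $S^{\rm man}$. As $S^{\rm man}$ is open, $q\notin S^{\rm man}$.

This proves $S^{\rm man}=S\cap\{z\neq0\}$. With Step A5 we conclude: $c_S(q)=1$ if $z(q)\ne0$, and $c_S(q)=k(W_0,t)$ if $q=(0,W_0,V_0,0,t)$.

**Step A8. Non-triviality.** This step compares $X_0$, where $c$ takes only the values $1$ and $3$, with $X_t$, where it takes the value $2$. Suppose $U,D,h$ trivialize $\overline f$ near $p$; here $t_0=0$. The restriction of $h$ to $U\cap X_0$ is a homeomorphism onto $(U\cap X_0)\times\{0\}$, that is, a homeomorphism $\gamma$ of $U\cap X_0$. Composing $h$ with $\gamma^{-1}\times\mathrm{id}$, we may assume $h(q)=(q,0)$ for $q\in U\cap X_0$.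

Since $h$ is a homeomorphism with $h(p)=(p,0)$, there are an open neighborhood $A$ of $p$ in $U\cap X_0$ and a disc $D'\ni0$ such that $U'=h^{-1}(A\times D')\subset U_\varepsilon\cap\operatorname{int}U$. The set $U'$ is open in $U$ and contained in $\operatorname{int}U$, so it is open in $X$. By the normalization $A=U'\cap X_0$, so $A$ is open in $X_0\cap U_\varepsilon$. And $h$ gives homeomorphisms $U'\cap X_t\cong A$ for all $t\in D'$. By Step A7 and (7), $c_A$ takes values only in $\{1,3\}$.

On the other hand, the polynomial $4W^3+27(W-t)^2$ in $W$ has the root $W=0$ for $t=0$. By continuity of roots, for small $t\ne0$ it has a root $W(t)$ with $W(t)\to0$ as $t\to0$. The point $q_t=(0,W(t),0,0,t)\in X_t$ tends to $p$, so $q_t\in U'$ for small $t$. The polynomial $P_{W(t),t}$ has a multiple root, and no triple root because $t\ne0$; so $k(W(t),t)=2$, and $c_{U'\cap X_t}(q_t)=2$ by Step A7. This contradicts $U'\cap X_t\cong A$, and Theorem A is proved. $\blacksquare$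

## 6. Growth of $|x||\nabla f|$ and lifting the motion of $t$

For Theorem C we construct the trivialization by a flow: keep $z$ fixed and move $y$ so that $\overline f$ moves as prescribed. This works if the displacement of $y$ tends to $0$ as $z\to0$, so that the flow can be extended by the constant motion on $X_\infty$.

A unitary change of coordinates brings $p$ to $([1:0:\dots:0],t_0)$ and does not change $|x|$ or $|\nabla f|$. We use the chart $y=(x_2,\dots,x_n)/x_1$, $z=1/x_1$, and write $g(y,z)=\tilde f(1,y,z)$. On $X\setminus X_\infty=\{z\ne0\}$ use coordinates $(y,z)$, in which $\overline f=\theta(y,z):=g(y,z)/z^d$. In this chart $X\cap\{z=0\}=\{g(y,0)=0\}\times\mathbf C$. We may take $W$ open and contained in the chart. From $f(x)=\theta(x'/x_1,1/x_1)$ with $x'=(x_2,\dots,x_n)$, the chain rule gives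
$$x_1\partial_{x_j}f=\partial_{y_j}\theta\ \ (j\ge2),\qquad x_1\partial_{x_1}f=-y\cdot\partial_y\theta-z\,\partial_z\theta .\tag{8}$$

**Step C1. $|\partial_y\theta|\to\infty$ at every point $p'\in W\cap X_\infty$.** This step turns the hypothesis on $|x||\nabla f|$, which involves also $z\,\partial_z\theta$, into one on $\partial_y\theta$ alone. If it fails at $p'$, then for some $C$ the point $p'$ is in the closure of the semialgebraic set $\{(y,z,t)\in X:z\ne0,\ |\partial_y\theta|\le C\}$. By the curve selection lemma there is a real analytic curve $(y(s),z(s),t(s))$ with limit $p'$ as $s\to0$, lying in this set for $s>0$. Differentiating $\theta(y(s),z(s))=t(s)$ and multiplying by $s$ gives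
$$\partial_z\theta\cdot sz'=st'-\partial_y\theta\cdot sy'\to0,$$
since $y',t'$ and $\partial_y\theta$ are bounded along the curve. As $z(0)=0$ and $z(s)\neq0$ for $s>0$, $sz'/z$ tends to the order of vanishing $k\ge1$ of $z(s)$. Hence $z\,\partial_z\theta\to0$. By (8) all $x_1\partial_{x_j}f$ are bounded along the curve, and $|x|/|x_1|=|(1,y)|$ is bounded, so $|x||\nabla f|$ is bounded along the curve. But there $|x|\to\infty$ and $(x,f(x))\to p'$, which contradicts the hypothesis.

**Step C2. A vector field with small displacement.** This step sets up the flow. Choose $r>0$ such that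
$$K=\{|y|\le3r,\ |z|\le r,\ |t-t_0|\le r\}\cap X$$
is compact and contained in $W$. For $0<\zeta\leq r$ let $e(\zeta)$ be the supremum of $1/|\partial_y\theta|$ on $K\cap\{0<|z|\le\zeta\}$. Then $e(\zeta)\to0$ as $\zeta\to0$: otherwise there would be points of $K$ with $z\ne0$, $z\to0$ and $|\partial_y\theta|$ bounded, and a limit point of them in $K\cap X_\infty\subset W\cap X_\infty$ would contradict Step C1. Choose $r'\in(0,r]$ with $e\le1$ on $(0,r')$. On $K\cap\{0<|z|<r'\}$ we have $\partial_y\theta\ne0$ and $1/|\partial_y\theta|\le e(|z|)$. Put
$$v=\overline{\partial_y\theta}/|\partial_y\theta|^2\in\mathbb C^{n-1},\qquad\text{so}\quad|v|\le e(|z|)\le1,\quad\partial_y\theta\cdot v=1 .$$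
It is smooth near $K\cap\{0<|z|<r'\}$.

**Step C3. Transport.** This step integrates the field. Let $D=\{|t-t_0|<r\}$. Given $(y_0,z,t_1)\in X$ with $|y_0|<2r$, $0<|z|<r'$, and $t_1,t_2\in D$ with $|t_2-t_1|<r$, solve with $z$ fixed
$$\frac{dy}{d\kappa}=(t_2-t_1)\,v(y,z),\qquad y(0)=y_0,\qquad\kappa\in[0,1].\tag{9}$$
Along a solution $\frac{d}{d\kappa}\theta=(t_2-t_1)\,\partial_y\theta\cdot v=t_2-t_1$, so $\theta=t_1+\kappa(t_2-t_1)$, which stays in the segment from $t_1$ to $t_2$ in $D$. The displacement of $y$ is at most $|t_2-t_1|\,e(|z|)\le r\,e(|z|)\le r$, and more precisely $|y|\le|y_0|+|t_2-t_1|<3r$. So the solution stays in a compact subset of the domain $\{y:|y|<3r,\ |\theta(y,z)-t_0|<r\}$ of the field, hence it exists for all $\kappa\in[0,1]$. It ends at a point $(y(1),z,t_2)$ of $X_{t_2}$. For $z=0$ let $y$ be constant: the transport of $(y_0,0,t_1)$ is $(y_0,0,t_2)$, which lies in $X$ because $g(y_0,0)=0$.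

Transport is continuous in all its data: at $z\ne0$ by the continuous dependence of solutions on initial values and parameters, and at $z=0$ because displacements are $\le r\,e(|z|)\to0$. Also, reversing a transport undoes it: if $y(\kappa)$ solves (9), then $y(1-\kappa)$ solves the equation with $t_1,t_2$ exchanged and starts at $y(1)$. By uniqueness of solutions, transport back from $y(1)$ follows it and ends at $y_0$, provided the transport back is defined, that is, $|y(1)|<2r$.

**Step C4. The trivialization.** This step assembles the transports into $h$. Let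
$$A=\{(y,z,t_0)\in X:|y|<r,|z|<r'\},\qquad G=\{(y,z,t)\in X:|y|<2r,\ |z|<r',\ t\in D\}.$$
Let $\varphi:A\times D\to X$ be transport from $t_0$ to $t$, and $\beta:G\to X_{t_0}$ transport from $t$ back to $t_0$. Both are defined and continuous, and $\varphi(A\times D)\subset G$ since displacements are at most $r$. By reversal $\beta(\varphi(a,t))=a$ for $a\in A$; and if $q\in G$ has $\beta(q)\in A$, then $\varphi(\beta(q),\overline f(q))=q$. So
$$\varphi(A\times D)=\{q\in G:\beta(q)\in A\}=:U .$$
As $G$ is open in $X$, $A$ is open in $X_{t_0}$ and $\beta$ is continuous, $U$ is open in $X$, and it contains $p$. On $t=t_0$ the map $\beta$ is the identity, so $U\cap X_{t_0}=A$. Hence $h=(\beta,\overline f):U\to A\times D$ is a homeomorphism with inverse $\varphi$, and $\mathrm{pr}_2\circ h=\overline f$. So $\overline f$ is topologically trivial near $p$.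

**Step C5. Sharpness.** This step shows that a positive lower bound for $|x||\nabla f|$ does not suffice. Let $f=(xy-1)^3+yw$ and $\mathbf x=(x,y,w,v)$. At the affine points of the set $U_\varepsilon$ of Section 5 we have $x=1/z$, $y=Y/z$, so $xy=Y/z^2=1+\sigma$ with $|\sigma|<\frac12$. Hence
$$|\mathbf x||\nabla f|\ge|x||\partial_wf|=|xy|\ge\tfrac12 .$$
So Malgrange's condition holds near $p$ with $\delta=\frac12$, and yet, by Theorem A, $\overline f$ is not topologically trivial near $p$. $\blacksquare$

The hypothesis of Theorem C does fail for this $f$, as it must. Along $y=1/x$, $w=0$, $v=0$, $x\to\infty$, the points tend to $p$ with $f=0$, and the gradient $\big(3(xy-1)^2y,\ 3(xy-1)^2x+w,\ y,\ 0\big)$ equals $(0,0,1/x,0)$, so $|\mathbf x||\nabla f|=\sqrt{1+|x|^{-4}}\to1$. Finally, replacing $f$ by $\lambda f$, $\lambda\ne0$, replaces $t$ by $\lambda t$ in $X$, which changes neither the vanishing cycles nor the triviality near $p$, and multiplies the lower bound by $|\lambda|$. So no finite Malgrange constant $\delta$, however large, implies topological triviality.
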